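\title{The bottom of the spectrum of the Uzawa pressure operator on a square}

\begin{abstract}
Let $S=\operatorname{div}\Delta^{-1}\nabla$ be the Schur complement of the Stokes problem with homogeneous Dirichlet conditions on a square, acting on mean-zero $L^2$ functions. We prove the conjecture that $S$ has no eigenvalue below its continuous spectrum, so that $\inf\sigma(S)=\frac12-\frac1\pi$. The statement reduces to the sharp Friedrichs inequality $|\int w^2|\le\frac2\pi\int|w|^2$ for mean-zero holomorphic functions $w$ on the square. A quadrature identity moves $\int w^2$ to the diagonals, an explicit nonnegative potential bounds the resulting integral when $w$ vanishes at the center, and the symmetries of the square remove this condition. We also show that $\sigma(S)=[\frac12-\frac1\pi,\frac12+\frac1\pi]\cup\{1\}$ and that the endpoints of the interval are not eigenvalues.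
\end{abstract}

\section{The problem and the results}

Let $\Omega\subset\mathbb R^2$ be a bounded domain and let $M=\{p\in L^2(\Omega):\int_\Omega p=0\}$, a real Hilbert space with inner product $(p,q)=\int_\Omega pq$. For $p\in M$ let $u_p\in H^1_0(\Omega)^2$ be the unique solution of
\begin{equation}\label{eq:weak}
\int_\Omega\nabla u_p:\nabla v\,dx=\int_\Omega p\,\operatorname{div}v\,dx\qquad\text{for all }v\in H^1_0(\Omega)^2,
\end{equation}
that is, of $\Delta u_p=\nabla p$ in the weak sense with zero boundary values. The \emph{Uzawa pressure operator} is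
\[
S:M\to M,\qquad Sp=\operatorname{div}u_p ,
\]
in short $S=\operatorname{div}\Delta^{-1}\nabla$. It is the Schur complement of the Stokes problem $-\Delta u+\nabla p=f$, $\operatorname{div}u=0$, $u\in H^1_0(\Omega)^2$: the first equation gives $u=\Delta^{-1}(\nabla p-f)$, and the second then becomes the equation $Sp=\operatorname{div}\Delta^{-1}f$ for the pressure alone. Taking $v=u_q$ in \eqref{eq:weak} gives $(Sq,p)=\int\nabla u_p:\nabla u_q$, so $S$ is self-adjoint and $(Sp,p)=\|\nabla u_p\|^2$.

For a bounded self-adjoint operator $L$ on a real Hilbert space, $\sigma(L)$ denotes the set of real $\lambda$ for which $L-\lambda$ has no bounded inverse; its infimum and supremum are the infimum and supremum of $(Lp,p)$ over unit vectors $p$. We put $\lambda_{\min}(S)=\inf\sigma(S)$. By \eqref{eq:weak} and the Cauchy--Schwarz inequality, $\sup_v(p,\operatorname{div}v)/\|\nabla v\|=\|\nabla u_p\|$, so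
\[
\lambda_{\min}(S)=\Big(\inf_{0\ne p\in M}\ \sup_{0\ne v\in H^1_0(\Omega)^2}\frac{(p,\operatorname{div}v)}{\|p\|\,\|\nabla v\|}\Big)^2 :
\]
the bottom of the spectrum is the square of the best constant in the Ne\v{c}as (inf-sup) inequality.

Now let $\Omega$ be a square. Then $\sigma(S)\subset(0,1]$, and $1$ is an eigenvalue of infinite multiplicity: for $\varphi\in H^2_0(\Omega)$ and $p=\Delta\varphi$ one has $u_p=\nabla\varphi$ and $Sp=p$. Two further facts are known.
\begin{itemize}
\item[(i)] $\lambda_{\min}(S)\in\big[\sin^2\frac\pi8,\ \frac12-\frac1\pi\big]$.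
\item[(ii)] The continuous spectrum of $S$ is $\big[\frac12-\frac1\pi,\ \frac12+\frac1\pi\big]$.
\end{itemize}
By (ii), a point of $\sigma(S)$ below $\frac12-\frac1\pi$ would have to be an eigenvalue. The conjecture posed in \cite{pressure} is that there is no such eigenvalue, or equivalently that $\lambda_{\min}(S)=\frac12-\frac1\pi=0.18169011381\ldots$. We prove it.

\begin{theorem}\label{thm:main}
Let $\Omega$ be a square. Then $(Sp,p)\ge\big(\frac12-\frac1\pi\big)\|p\|^2$ for all $p\in M$. Hence $S$ has no eigenvalue in $\big(0,\frac12-\frac1\pi\big)$, and $\lambda_{\min}(S)=\frac12-\frac1\pi$.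
\end{theorem}

\begin{theorem}\label{thm:spectrum}
Let $\Omega$ be a square. Then $\sigma(S)=\big[\frac12-\frac1\pi,\frac12+\frac1\pi\big]\cup\{1\}$, and neither $\frac12-\frac1\pi$ nor $\frac12+\frac1\pi$ is an eigenvalue of $S$.
\end{theorem}

Fact (ii) enters only once, to show that the interval in Theorem~\ref{thm:spectrum} is contained in $\sigma(S)$. Both theorems rest on an inequality for holomorphic functions. We identify $\mathbb R^2$ with $\mathbb C$ and write $dA$ for area measure.

\begin{theorem}[Sharp Friedrichs inequality]\label{thm:friedrichs}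
Let $Q=(-1,1)^2$ and let $w\in L^2(Q;\mathbb C)$ be holomorphic with $\int_Qw\,dA=0$. Then
\[
\Big|\int_Qw^2\,dA\Big|\le\frac2\pi\int_Q|w|^2\,dA ,
\]
with equality only for $w=0$.
\end{theorem}

Section~\ref{sec:reduction} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:friedrichs} and shows where the constant $\frac2\pi$ comes from. Section~\ref{sec:model} proves the analogous inequality for a single corner, where the whole idea fits in a few lines. Sections~\ref{sec:quadrature}--\ref{sec:symmetry} carry it over to the square, and Section~\ref{sec:spectrum} proves Theorem~\ref{thm:spectrum}.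

\section{From the pressure operator to holomorphic functions}\label{sec:reduction}

In this section $\Omega$ is any bounded domain. Write $z=x+iy$, $\partial_z=\frac12(\partial_x-i\partial_y)$ and $\partial_{\bar z}=\frac12(\partial_x+i\partial_y)$, so that $\Delta=4\partial_{\bar z}\partial_z$ and $f$ is holomorphic exactly when $\partial_{\bar z}f=0$. Let $\|\cdot\|$ be the norm of $L^2(\Omega;\mathbb C)$, let $A^2$ be the space of holomorphic functions in $L^2(\Omega;\mathbb C)$, and let $A^2_0=\{f\in A^2:\int_\Omega f\,dA=0\}$. We use \emph{Weyl's lemma}: a distribution with $\Delta w=0$ is a smooth harmonic function. In particular an $L^2$ function with $\partial_{\bar z}w=0$ in the sense of distributions lies in $A^2$, and $A^2$ is closed in $L^2(\Omega;\mathbb C)$. The \emph{Bergman projection} $P$ is the orthogonal projection of $L^2(\Omega;\mathbb C)$ onto $A^2$; thus $\int(Pg)\bar f=\int g\bar f$ for all $f\in A^2$.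

\begin{lemma}\label{lem:bergman}
For $p\in M$ we have $Pp\in A^2_0$, and
\[
Sp=p-\operatorname{Re}Pp,\qquad (Sp,p)=\|p\|^2-\|Pp\|^2 .
\]
\end{lemma}

\begin{proof}
Regard $u_p=(u_1,u_2)$ as the complex function $u=u_1+iu_2$. Then
\[
2\partial_zu=(\partial_xu_1+\partial_yu_2)+i(\partial_xu_2-\partial_yu_1),
\]
so $Sp=\operatorname{Re}2\partial_zu$. The vector $\nabla p$ corresponds to $\partial_xp+i\partial_yp=2\partial_{\bar z}p$, so the equation $\Delta u_p=\nabla p$ reads $\partial_{\bar z}(p-2\partial_zu)=0$ in distributions. Hence $w=p-2\partial_zu$ lies in $A^2$. The boundary condition makes $2\partial_zu$ orthogonal to $A^2$: for $\phi\in C_c^\infty(\Omega;\mathbb C)$ and $f\in A^2$,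
\[
\int\partial_z\phi\,\bar f\,dA=-\int\phi\,\partial_z\bar f\,dA=-\int\phi\,\overline{\partial_{\bar z}f}\,dA=0,
\]
and this extends to $\phi\in H^1_0(\Omega;\mathbb C)$ by density. Thus $p=w+2\partial_zu$ is the orthogonal decomposition of $p$, and $w=Pp$. Taking real parts gives the first formula. Since $1\in A^2$, we have $\int Pp=\int p=0$. Finally $\|w\|^2=\int p\bar w$ is real, so $\|w\|^2=(p,\operatorname{Re}w)$, and the second formula follows from the first.
\end{proof}

A map $z\mapsto az+b$ with $a\ne0$ preserves holomorphy and multiplies area by a constant. By the lemma it transforms $S$ into a unitarily equivalent operator, so it suffices to treat the square $Q=(-1,1)^2$.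

The lemma says that $(Sp,p)$ is small when the real function $p$ is close to a holomorphic one. To measure this, let
\[
B(f,g)=\int_\Omega fg\,dA,\qquad \kappa(\Omega)=\sup\Big\{\frac{|B(w,w)|}{\|w\|^2}:\ 0\neq w\in A^2_0\Big\}\in[0,1].
\]
Since $B(e^{i\alpha}w,e^{i\alpha}w)=e^{2i\alpha}B(w,w)$, the supremum may be restricted to $w$ with $B(w,w)\ge0$. From $(\operatorname{Re}w)^2=\frac12|w|^2+\frac12\operatorname{Re}w^2$ we get
\begin{equation}\label{eq:realpart}
\|\operatorname{Re}w\|^2=\tfrac12\|w\|^2+\tfrac12\operatorname{Re}B(w,w).
\end{equation}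
So $\frac12(1+\kappa)$ is the largest share of $\|w\|^2$ that the real part of a function $w\in A^2_0$ can carry. The mean-zero condition excludes the real constants, which carry all of it.

\begin{proposition}\label{prop:kappa}
$\lambda_{\min}(S)=\frac12\big(1-\kappa(\Omega)\big)$.
\end{proposition}

\begin{proof}
Let $p\in M$ and $w=Pp\in A^2_0$. By \eqref{eq:realpart},
\[
\|w\|^2=(p,\operatorname{Re}w)\le\|p\|\,\|\operatorname{Re}w\|\le\|p\|\sqrt{\tfrac12(1+\kappa)}\,\|w\| .
\]
Hence $\|w\|^2\le\frac12(1+\kappa)\|p\|^2$, and $(Sp,p)\ge\frac12(1-\kappa)\|p\|^2$ by Lemma~\ref{lem:bergman}.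

Conversely, let $0\ne f\in A^2_0$ with $B(f,f)\ge0$ and put $p=\operatorname{Re}f\in M$, which is nonzero by \eqref{eq:realpart}. Then $\|p\|^2=\operatorname{Re}\int p\bar f=\operatorname{Re}\int(Pp)\bar f\le\|Pp\|\,\|f\|$, and therefore
\[
\frac{(Sp,p)}{\|p\|^2}=1-\frac{\|Pp\|^2}{\|p\|^2}\le1-\frac{\|p\|^2}{\|f\|^2}=\frac12-\frac12\,\frac{B(f,f)}{\|f\|^2}.
\]
Taking the infimum over $f$ gives $\lambda_{\min}(S)\le\frac12(1-\kappa)$.
\end{proof}

Three examples show what to expect.

\begin{example}[Disk]\label{ex:disk}
On the unit disk the mean value property gives $\int f\,dA=\pi f(0)$ for integrable holomorphic $f$. If $w\in A^2_0$, then $w(0)=0$ and $B(w,w)=\pi w(0)^2=0$. So $\kappa=0$ and $\lambda_{\min}(S)=\frac12$, the largest value that Proposition~\ref{prop:kappa} allows.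
\end{example}

\begin{example}[A right-angled corner]\label{ex:corner}
Move $Q$ rigidly to a square $Q'$ with a corner at $0$ and with a diagonal along the positive real axis, and let $D=\{0<|z|<1,\ |\arg z|<\frac\pi4\}\subset Q'$. For $0<\varepsilon<1$ let $f=z^{-1+\varepsilon}$ (principal branch). In polar coordinates
\[
\int_D|f|^2dA=\frac\pi2\cdot\frac1{2\varepsilon},\qquad
\int_Df^2dA=\frac1{2\varepsilon}\int_{-\pi/4}^{\pi/4}e^{-2i(1-\varepsilon)\theta}d\theta=\frac1{2\varepsilon}\cdot\frac{\sin\frac{(1-\varepsilon)\pi}2}{1-\varepsilon}.
\]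
On $Q'\setminus D$ we have $|f|\le1$, and $\int_D|f|\,dA\le\frac\pi2$, so the mean $\mu$ of $f$ over $Q'$ is bounded uniformly in $\varepsilon$. The function $w=f-\mu\in A^2_0$ has $B(w,w)=B(f,f)-4\mu^2=\frac1{2\varepsilon}(1+o(1))$ and $\|w\|^2=\|f\|^2-4|\mu|^2=\frac{\pi}{4\varepsilon}(1+o(1))$ as $\varepsilon\to0$. Hence $\kappa(Q)\ge\frac2\pi$. The constant in Theorem~\ref{thm:friedrichs} therefore cannot be lowered, and Proposition~\ref{prop:kappa} gives again the upper bound $\lambda_{\min}(S)\le\frac12-\frac1\pi$ of fact (i). The functions $f$ approach $1/z$, which is not square integrable at the corner; this suggests that the value $\frac2\pi$ is not attained.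
\end{example}

\begin{example}[Rectangles]\label{ex:rectangle}
On $(-a,a)\times(-1,1)$ with $a\ge1$ the function $w=z$ has mean zero, $B(z,z)=\frac43(a^3-a)$ and $\|z\|^2=\frac43(a^3+a)$. So $\kappa\ge\frac{a^2-1}{a^2+1}$, which exceeds $\frac2\pi$ as soon as $a^2>\frac{\pi+2}{\pi-2}$. On $Q$ itself, $w=z$ gives the ratio $0$, and $w=z^2$ gives
\[
\frac{|\int(x^4-6x^2y^2+y^4)|}{\int(x^2+y^2)^2}=\frac{\frac83-\frac85}{\frac85+\frac89}=\frac37<\frac2\pi .
\]
\end{example}

A long rectangle has the same corners as the square, yet a function spread over the whole domain beats the corner value. Theorem~\ref{thm:friedrichs} asserts that on the square nothing does. It is thus a statement about the global shape of the domain, and no argument localized at the corners can prove it.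

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:friedrichs}]
Theorem~\ref{thm:friedrichs} says that $\kappa(Q)\le\frac2\pi$, so $\lambda_{\min}(S)\ge\frac12-\frac1\pi$ by Proposition~\ref{prop:kappa}. This is the asserted lower bound for $(Sp,p)$, and it leaves no room for an eigenvalue in $(0,\frac12-\frac1\pi)$. The inequality $\lambda_{\min}(S)\le\frac12-\frac1\pi$ is part of fact (i).
\end{proof}

\section{The model case: one corner}\label{sec:model}

Let $W=\{z\neq0:|\arg z|<\frac\pi4\}$ be the infinite sector with a right angle. Let $w$ be holomorphic in the wider sector $|\arg z|<\frac\pi4+\delta$, with $|w(z)|\le C\min(|z|^{-1+\delta},|z|^{-1-\delta})$ for some $\delta>0$. We show that $|\int_Ww^2dA|\le\frac2\pi\int_W|w|^2dA$.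

Substitute $z=e^\zeta$, $\zeta=s+i\theta$, and put $h(\zeta)=e^\zeta w(e^\zeta)$. Then $h$ is holomorphic in the strip $|\theta|<\frac\pi4+\delta$ with $|h|\le Ce^{-\delta|s|}$, and by Cauchy's estimates its derivatives decay at the same rate on $|\theta|\le\frac\pi4$. Since $dA=e^{2s}\,ds\,d\theta$, we have $|w|^2dA=|h|^2\,ds\,d\theta$ and $w^2dA=h^2e^{-2i\theta}\,ds\,d\theta$.

\emph{Step 1: move $\int w^2$ to the bisector.} By Cauchy's theorem $\int_{\mathbb R}h(s+i\theta)^2ds$ does not depend on $\theta$, and $\int_{-\pi/4}^{\pi/4}e^{-2i\theta}d\theta=1$. Therefore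
\[
\int_Ww^2\,dA=\int_{\mathbb R}h(s)^2\,ds=\int_0^\infty w(t)^2\,t\,dt .
\]

\emph{Step 2: bound the integral over the bisector.} Let $m(\theta)=\int_{\mathbb R}|h(s+i\theta)|^2ds$. Then $|\int_Ww^2dA|\le m(0)$ by Step 1, and $\int_W|w|^2dA=\int_{-\pi/4}^{\pi/4}m\,d\theta$. Since $\int_{\mathbb R}\partial_s^2|h|^2ds=0$ and $\Delta|h|^2=4|h'|^2$, we have $m''(\theta)=4\int_{\mathbb R}|h'(s+i\theta)|^2ds\ge0$. A convex function at the midpoint of an interval is at most its average over the interval, and the interval has length $\frac\pi2$. This gives $m(0)\le\frac2\pi\int m\,d\theta$, which is the claim.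

The convexity inequality has an exact form, and it is this form that survives on the square. Let $\psi(\theta)=\frac1\pi(\frac\pi4-|\theta|)^2$. On each half of the interval $\psi''=\frac2\pi$; at $\pm\frac\pi4$ both $\psi$ and $\psi'$ vanish; and $\psi'(0\pm)=\mp\frac12$. Two integrations by parts give
\[
\int_0^{\pi/4}\psi m''d\theta=-\psi(0)m'(0)-\tfrac12m(0)+\tfrac2\pi\int_0^{\pi/4}m\,d\theta,
\]
and the same on $(-\frac\pi4,0)$ with $+\psi(0)m'(0)$. Adding,
\begin{equation}\label{eq:model}
\frac2\pi\int_{-\pi/4}^{\pi/4}m\,d\theta=\int_{-\pi/4}^{\pi/4}\psi\,m''\,d\theta+m(0).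
\end{equation}

Let us restate the ingredients in terms of $z$. The weight $t$ in Step 1 is the distance $r$ to the vertex. The angle $\theta$ is a harmonic function in $W$ that vanishes on the bisector and equals $\pm\frac\pi4$ on the two sides. It is the real part of $A=-i\log z$, and with $G=A'=-i/z$ we have $|h|=|w/G|$ and $m(0)=\int_0^\infty|w|^2|G|^{-1}dt$. The two steps fit together because $1/|G|=r$ on the bisector.

On the square the bisectors of the four corners form the two diagonals. We need a replacement for Step 1 (Section~\ref{sec:quadrature}) and a harmonic function $\eta$ that replaces $\theta$ at all four corners at once (Section~\ref{sec:angle}). Two difficulties appear. The weights $r$ and $1/|G|$ no longer agree, and must be compared. And $G$ acquires a zero at the center, where the diagonals cross, so that $w/G$ is holomorphic only if $w(0)=0$.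

\section{Green's formula on four triangles and a quadrature identity}\label{sec:quadrature}

From now on $\Omega=Q=(-1,1)^2$. Let $V=\{\pm1\pm i\}$ be the set of corners, $X$ the union of the two open diagonals, and $t$ arc length on $X$. For $z\in X$ let $r(z)$ be the distance to the nearest corner. The diagonals cut $Q$ into the four triangles $i^jT$, $j=0,1,2,3$, where $T=\{|y|<x<1\}$. ``Holomorphic near $\overline Q$'' means holomorphic in an open neighborhood of $\overline Q$. We prove all identities for such functions first and pass to $A^2$ by dilation.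

\begin{lemma}\label{lem:dilation}
Let $f\in L^2(Q;\mathbb C)$ be continuous and let $f_\rho(z)=f(\rho z)$ for $0<\rho<1$. Then $f_\rho\to f$ in $L^2(Q;\mathbb C)$ as $\rho\to1$. If $f$ is holomorphic (harmonic) in $Q$, then $f_\rho$ is holomorphic (harmonic) in the square $\rho^{-1}Q\supset\overline Q$.
\end{lemma}

\begin{proof}
We have $f_\rho\to f$ pointwise and $\|f_\rho\|^2=\rho^{-2}\int_{\rho Q}|f|^2dA\to\|f\|^2$. Fatou's lemma applied to $2|f_\rho|^2+2|f|^2-|f_\rho-f|^2\ge0$ gives $4\|f\|^2\le4\|f\|^2-\limsup\|f_\rho-f\|^2$. The last statement is immediate from the definition.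
\end{proof}

The function $\psi$ in \eqref{eq:model} vanishes to second order at the ends of the interval and has a kink in the middle. The two-dimensional analogue is a potential $\varphi$ that vanishes to second order on $\partial Q$ and has a kink along $X$. We use two such potentials, through Green's formula $\int_D(\varphi\Delta u-u\Delta\varphi)\,dA=\int_{\partial D}(\varphi\,\partial_\nu u-u\,\partial_\nu\varphi)\,dt$, valid for a domain $D$ bounded by finitely many segments and circular arcs meeting at nonzero angles, for $\varphi,u\in C^2(\overline D)$, and with $\nu$ the outward unit normal.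

\begin{lemma}\label{lem:green}
Let $\varphi$ be a continuous real function on $\overline Q\setminus V$ whose restriction to each set $i^j\overline T\setminus V$ is of class $C^2$, and suppose that $\varphi=0$ and $\nabla\varphi=0$ on $\partial Q\setminus V$. For $z\in X\setminus\{0\}$ let $J(z)$ be the sum of the outward normal derivatives of $\varphi$ at $z$ from the two triangles adjacent to $z$. Let $u\in C^2(\overline Q;\mathbb C)$, and suppose that $\varphi$, $u\,\nabla\varphi$ and $u\,\Delta\varphi$ are bounded in $Q\setminus X$. Then
\[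
\int_Qu\,\Delta\varphi\,dA=\int_Q\varphi\,\Delta u\,dA+\int_Xu\,J\,dt ,
\]
where $\Delta\varphi$ is computed in $Q\setminus X$.
\end{lemma}

\begin{proof}
Apply Green's formula in $T$ with the disks of radius $\varepsilon$ about $1\pm i$ removed. The side $x=1$ contributes nothing. On the two arcs the integrand $\varphi\,\partial_\nu u-u\,\partial_\nu\varphi$ is bounded and the length is $O(\varepsilon)$, so their contribution tends to $0$. All other integrands are bounded, and letting $\varepsilon\to0$ we obtain
\[
\int_T(\varphi\Delta u-u\Delta\varphi)\,dA=\int_{\partial T\cap X}(\varphi\,\partial_\nu u-u\,\partial_\nu\varphi)\,dt .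
\]
The same argument applies in each triangle $i^jT$. Add the four identities. Each half-diagonal is a side of two triangles with opposite outward normals. Since $\varphi$ and $\nabla u$ are continuous across it, the terms $\varphi\,\partial_\nu u$ cancel, and the terms $u\,\partial_\nu\varphi$ add up to $uJ$.
\end{proof}

For Step 1 we want $\Delta\varphi=1$, so that the left side is $\int_Qu$, and we take $u$ holomorphic, so that $\Delta u=0$. Near the side $x=1$ the function $\frac12(1-x)^2$ has Laplacian $1$ and vanishes to second order on that side.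

\begin{lemma}[Quadrature identity]\label{lem:quadrature}
If $f$ is holomorphic near $\overline Q$, then $\displaystyle\int_Qf\,dA=\int_Xf\,r\,dt$.
\end{lemma}

\begin{proof}
Let $q=\frac12\operatorname{dist}(\cdot,\partial Q)^2$, a continuous function on $\overline Q$ with $q(iz)=q(z)$ and $q=\frac12(1-x)^2$ on $\overline T$. In $T$ we have $\Delta q=1$ and $\nabla q=(x-1,0)$, so $q$ and $\nabla q$ vanish on the side $x=1$. On the two sides $y=\pm x$ of $T$ the outward normal is $\nu=(-1,\pm1)/\sqrt2$ and $r=\sqrt2(1-x)$, so $\partial_\nu q=(1-x)/\sqrt2=r/2$. By rotation invariance the same holds in the other triangles, so $J=r$. Apply Lemma~\ref{lem:green} with $\varphi=q$ and $u=f$.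
\end{proof}

For $f=1$ both sides equal $4$, since each half-diagonal contributes $\int_0^{\sqrt2}r\,dr=1$. The identity plays the role of the formula $\int f\,dA=\pi f(0)$ in Example~\ref{ex:disk}: the area of $Q$ is swept onto a positive measure carried by the diagonals. Applied to $f=w^2$ it gives $|B(w,w)|\le\int_X|w|^2r\,dt$, and the task is now to bound this integral by $\frac2\pi\|w\|^2$.

\section{An angle function for the four corners}\label{sec:angle}

The function $\eta$ that replaces $\theta$ should be harmonic and bounded in $Q$, and should equal $\frac\pi4$ on one side and $-\frac\pi4$ on the other at each corner. Since $Q$ has four sides, the signs can alternate all the way around: $+\frac\pi4$ on the vertical sides and $-\frac\pi4$ on the horizontal ones (Figure~\ref{fig:square}). We need to know the zeros of $\nabla\eta$ and its behavior at the corners, so we write $\eta$ down explicitly by means of a conformal map.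

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.1]
\fill[gray!15] (0,0)--(1,-1)--(1,1)--cycle;
\draw[thick] (-1,-1) rectangle (1,1);
\draw (-1,-1)--(1,1) (-1,1)--(1,-1);
\node at (0.7,-0.35) {$\eta>0$}; \node at (-0.62,0) {$\eta>0$};
\node at (0,0.62) {$\eta<0$}; \node at (0,-0.62) {$\eta<0$};
\node[right] at (1,0) {$\frac\pi4$}; \node[left] at (-1,0) {$\frac\pi4$};
\node[above] at (0,1) {$-\frac\pi4$}; \node[below] at (0,-1) {$-\frac\pi4$};
\node[above right] at (1,1) {$v$}; \node[below right] at (1,-1) {$\bar v$};
\draw[dashed] (1,1)--(0.6,0); \fill (0.6,0) circle (0.02) node[left] {$z$};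
\draw (1,0.5) arc (270:248:0.5); \node at (0.88,0.38) {$\vartheta$};
\end{tikzpicture}
\caption{The square $Q$ with the triangle $T$ shaded. The harmonic function $\eta$ vanishes on the diagonals, alternates in sign on the four triangles, and takes the marked values on the sides. For $z\in T$, $\vartheta(z)$ is the angle at the corner $v=1+i$ between $z-v$ and the side from $v$ to $\bar v$.}
\label{fig:square}
\end{figure}

\subsection*{The Riemann map}
Let $\Phi:Q\to\mathbb D$ be the conformal map onto the unit disk with $\Phi(0)=0$ and $\Phi'(0)>0$; it is unique. By Carath\'eodory's theorem, a conformal map of a Jordan domain onto $\mathbb D$ extends to a homeomorphism of the closures, so $\Phi$ is a homeomorphism $\overline Q\to\overline{\mathbb D}$.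

\emph{Symmetry.} The maps $-i\Phi(iz)$ and $\overline{\Phi(\bar z)}$ have the defining properties of $\Phi$, so $\Phi(iz)=i\Phi(z)$ and $\Phi(\bar z)=\overline{\Phi(z)}$, and hence $\Phi(\pm i\bar z)=\pm i\overline{\Phi(z)}$. The lines $y=\pm x$ are the fixed point sets of $z\mapsto\pm i\bar z$. As $\Phi$ is injective, $z=\pm i\bar z$ holds if and only if $\Phi(z)=\pm i\overline{\Phi(z)}$. So $\Phi$ maps each closed diagonal of $Q$ onto the closed diameter of $\mathbb D$ with the same direction, the corners onto the four roots of $\zeta^4=-1$, and the four triangles onto the four sectors cut out by the two diameters. Since $\Phi'(0)>0$, the point $\Phi(x)$ has argument near $0$ for small $x>0$. Therefore $\Phi(T)=\{\zeta\in\mathbb D\setminus\{0\}:|\arg\zeta|<\frac\pi4\}$, and the open side $\{x=1,\,|y|<1\}$ goes onto the arc $\{|\zeta|=1,\ |\arg\zeta|<\frac\pi4\}$.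

\emph{Extension across $\partial Q$.} We use the Schwarz reflection principle in this form. Let $\Psi$ be continuous, injective and nonvanishing on an open half disk together with its open diameter, holomorphic with values in $\mathbb D$ in the half disk, and with $|\Psi|=1$ on the diameter. Then $\Psi(\sigma^*)=1/\overline{\Psi(\sigma)}$, with $\sigma^*$ the mirror image of $\sigma$, extends $\Psi$ holomorphically to the disk. The extension is injective, since the new half disk is mapped injectively outside $\overline{\mathbb D}$, and so its derivative does not vanish.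

At a point of an open side this applies to $\Phi$ directly, and shows that $\Phi$ extends to a disk about that point with $\Phi'\ne0$. At a corner $v$, the map $\sigma=(z-v)^2$ sends the quarter disk $Q\cap\{|z-v|<\delta\}$ bijectively onto a half disk and the adjacent pieces of $\partial Q$ onto its diameter. The principle applies to $\Phi$ as a function $\Psi$ of $\sigma$. Hence $\Phi(z)=\Psi((z-v)^2)$ extends to $|z-v|<\delta$, with
\begin{equation}\label{eq:cornerexp}
\Phi(z)=\Phi(v)+c\,(z-v)^2+O(|z-v|^4),\qquad c=\Psi'(0)\neq0 .
\end{equation}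
These extensions to disks centered on $\partial Q$ agree with each other. Indeed, if two such disks meet, some point of the segment joining their centers lies in both, and it lies in $\overline Q$ by convexity. So the intersection of the disks, which is open and convex, meets $Q$, where both extensions equal $\Phi$, and the identity theorem applies. Thus $\Phi$ is holomorphic near $\overline Q$, and $\Phi'\neq0$ on $\overline Q\setminus V$.

\subsection*{The functions $\eta$, $G$ and $\beta$}
In the disk we need a harmonic function with boundary values $\pm\frac\pi4$ on alternate quarters of the circle. Squaring reduces this to two half circles, and there the arctangent solves the problem. Let $\arctan\zeta=\frac1{2i}\operatorname{Log}\frac{1+i\zeta}{1-i\zeta}$ with the principal logarithm. We have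
\[
\frac{1+i\zeta}{1-i\zeta}=\frac{1-|\zeta|^2+2i\operatorname{Re}\zeta}{|1-i\zeta|^2},
\]
which has positive real part for $|\zeta|<1$ and is purely imaginary and nonzero for $|\zeta|=1$, $\zeta\ne\pm i$. So $\arctan$ is an odd function, holomorphic in a neighborhood of $\overline{\mathbb D}\setminus\{\pm i\}$, with derivative $1/(1+\zeta^2)$. Its real part is half the argument of the displayed number. For $|\zeta|<1$ this real part lies in $(-\frac\pi4,\frac\pi4)$ and has the sign of $\operatorname{Re}\zeta$; for $|\zeta|=1$ it equals $\frac\pi4$ if $\operatorname{Re}\zeta>0$. On $\overline Q\setminus V$, where $\Phi^2\neq\pm i$, put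
\[
A=\arctan(\Phi^2),\qquad\eta=\operatorname{Re}A,\qquad G=A'=\frac{2\Phi\Phi'}{1+\Phi^4},\qquad\beta=\frac\pi4-|\eta| .
\]

\begin{lemma}\label{lem:eta}
\begin{itemize}
\item[(a)] $\beta$ is continuous on $\overline Q\setminus V$, $\beta(iz)=\beta(z)$, $0<\beta\le\frac\pi4$ in $Q$, $\beta=\frac\pi4$ on $X$, and $\beta=0$ on $\partial Q\setminus V$.
\item[(b)] On $\overline T\setminus V$ the function $\beta=\frac\pi4-\eta$ is smooth, with $|\nabla\beta|=|G|$. It is harmonic in $T$. On $\partial T\cap X\setminus\{0\}$ its outward normal derivative is $\partial_\nu\beta=|G|$.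
\item[(c)] $G$ is meromorphic near $\overline Q$ and $|G(iz)|=|G(z)|$. Its only zero in $\overline Q$ is a simple zero at $0$. Its only poles in $\overline Q$ are simple poles at the corners, and $|z-v|\,|G(z)|\to1$ as $z\to v\in V$.
\end{itemize}
\end{lemma}

\begin{proof}
Since $\Phi(iz)^2=-\Phi(z)^2$ and $\arctan$ is odd, $A(iz)=-A(z)$. This gives $\beta(iz)=\beta(z)$ and, after differentiation, $|G(iz)|=|G(z)|$. By the mapping properties of $\Phi$ we have $\operatorname{Re}\Phi^2>0$ in $T$ and on its open side $x=1$, and $\operatorname{Re}\Phi^2=0$ on $X$. Hence $0<\eta<\frac\pi4$ in $T$, $\eta=\frac\pi4$ on the open side, and $\eta=0$ on $X$. With the rotation invariance this proves (a).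

For (b), $A$ is holomorphic near each point of $\overline Q\setminus V$ and $\eta\geq0$ on $\overline T\setminus V$, so there $\beta=\frac\pi4-\operatorname{Re}A$; the Cauchy--Riemann equations give $|\nabla\operatorname{Re}A|=|A'|$. On each of the two segments of $\partial T\cap X$ the function $\beta$ is constant, so $\nabla\beta$ is normal to the segment, and $\beta$ is smaller inside $T$, so $\partial_\nu\beta\ge0$. Thus $\partial_\nu\beta=|\nabla\beta|$.

For (c), on $\overline Q\setminus V$ neither $\Phi'$ nor $1+\Phi^4$ vanishes, and $\Phi$ vanishes only at $0$, to first order. At a corner $v$, \eqref{eq:cornerexp} and $\Phi(v)^4=-1$ give $2\Phi\Phi'\sim4\Phi(v)c\,(z-v)$ and $1+\Phi^4\sim4\Phi(v)^3c\,(z-v)^2$. So $G\sim\Phi(v)^{-2}(z-v)^{-1}$, and $|\Phi(v)|=1$.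
\end{proof}

Near a corner $G$ behaves like the function $-i/z$ of the model. The zero at the center cannot be avoided: $\eta$ vanishes on two lines that cross at $0$, so $\nabla\eta(0)=0$.

\subsection*{Comparison of the two weights}
By Lemma~\ref{lem:eta}(c), the weights $1/|G|$ and $r$ are asymptotically equal at the corners, while at the center $1/|G|$ is infinite. What we need is $1/|G|\ge r$ along the whole diagonal. The natural comparison is between $\beta$ and its model $\frac\pi4-|\theta|$ for the corner $v=1+i$, which in $T$ is the angle $\vartheta$ of Figure~\ref{fig:square}.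

\begin{lemma}\label{lem:weights}
$|G|\le1/r$ on $X$.
\end{lemma}

\begin{proof}
At $0$ we have $G=0$. Both $|G|$ and $r$ are invariant under $z\mapsto iz$, so it suffices to consider the open segment $I$ from $0$ to $v=1+i$. On $\overline T\setminus\{v\}$ let
\[
\vartheta(x,y)=\arctan\frac{1-x}{1-y}\in[0,\tfrac\pi4] .
\]
This is the angle at $v$ between $z-v$ and the side from $v$ to $\bar v$. It equals $-\arg(i(z-v))$, so it is harmonic in $T$ and smooth on $\overline T\setminus\{v\}$, with $|\nabla\vartheta|=1/|z-v|$. The function $f=\beta-\vartheta$ is bounded and harmonic in $T$ and continuous on $\overline T\setminus\{v,\bar v\}$. On the open side $x=1$ we have $\beta=\vartheta=0$; on $I$ and at $0$ we have $\beta=\vartheta=\frac\pi4$; and on the open segment from $0$ to $\bar v$ we have $\beta=\frac\pi4\ge\vartheta$. So $f\ge0$ on $\partial T\setminus\{v,\bar v\}$.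

The two exceptional points do not matter because $f$ is bounded. For $\varepsilon>0$ let $f_\varepsilon=f+\varepsilon\log\frac{4}{|z-v||z-\bar v|}$. The added term is harmonic in $T$, nonnegative because $T$ has diameter $2$, and tends to $+\infty$ at $v$ and $\bar v$. The minimum principle in $T$ with small disks about $v,\bar v$ removed gives $f_\varepsilon\ge0$, and $\varepsilon\to0$ gives $f\ge0$ in $T$.

On $I$ we have $f=0$, so $\partial_\nu f\le0$ for the outward normal $\nu$ of $T$. Here $\partial_\nu\beta=|G|$ by Lemma~\ref{lem:eta}(b). The function $\vartheta$ is also constant on $I$ and smaller inside $T$, so $\partial_\nu\vartheta=|\nabla\vartheta|=1/r$. Hence $|G|-1/r\le0$.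
\end{proof}

\section{Functions that vanish at the center}\label{sec:center}

As in the model, set
\[
\psi=\frac{\beta^2}{\pi},
\]
so that $\psi>0$ in $Q$. The next identity is the analogue of \eqref{eq:model}.

\begin{proposition}\label{prop:identity}
Let $w$ be holomorphic near $\overline Q$ with $w(0)=0$, and let $h=w/G$. Then
\[
\frac2\pi\|w\|^2=4\int_Q\psi|h'|^2\,dA+\int_X\frac{|w|^2}{|G|}\,dt\ \ge\ 4\int_Q\psi|h'|^2\,dA+\int_X|w|^2\,r\,dt .
\]
\end{proposition}

\begin{proof}
The inequality is Lemma~\ref{lem:weights}. For the identity we apply Lemma~\ref{lem:green} with $\varphi=\psi$ and $u=|h|^2$. By Lemma~\ref{lem:eta}(c), the only pole of $1/G$ in $\overline Q$ is a simple pole at $0$, and it is canceled by the zero of $w$; this is the only place where $w(0)=0$ is used. So $h$ is holomorphic near $\overline Q$, $u$ is smooth on $\overline Q$, and $\Delta u=4\partial_{\bar z}\partial_z(h\bar h)=4|h'|^2$.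

We compute in $T$; the other triangles follow because $\beta$ and $|G|$ are invariant under $z\mapsto iz$. By Lemma~\ref{lem:eta}, $\psi$ is smooth on $\overline T\setminus V$, and
\[
\nabla\psi=\frac2\pi\beta\nabla\beta,\qquad\Delta\psi=\frac2\pi\big(|\nabla\beta|^2+\beta\Delta\beta\big)=\frac2\pi|G|^2 .
\]
On the open side $x=1$ we have $\beta=0$, so $\psi=0$ and $\nabla\psi=0$. On $\partial T\cap X\setminus\{0\}$ we have $\partial_\nu\psi=\frac2\pi\cdot\frac\pi4|G|=\frac12|G|$, so $J=|G|$. Although $\nabla\psi$ and $\Delta\psi$ blow up at the corners, the products in Lemma~\ref{lem:green} are bounded: $u|\nabla\psi|=\frac2\pi\beta|h||w|$ and $u\,\Delta\psi=\frac2\pi|w|^2$; also $0\le\psi\le\frac\pi{16}$. Since $uJ=|w|^2/|G|$, the lemma gives the identity.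
\end{proof}

Dropping the first term on the right gives the Carleson-type inequality $\int_X|w|^2r\,dt\le\frac2\pi\|w\|^2$. It fails without the condition at the center: for $w=1$ the left side is $4$ and the right side is $\frac8\pi$. Keeping the first term gives the strict inequality in the following corollary.

\begin{corollary}\label{cor:center}
Let $w\in A^2$ with $w(0)=0$, and let $h=w/G$, which is holomorphic in $Q$. Then
\[
|B(w,w)|+4\int_Q\psi|h'|^2\,dA\le\frac2\pi\|w\|^2 .
\]
In particular $|B(w,w)|\le\frac2\pi\|w\|^2$, with equality only for $w=0$.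
\end{corollary}

\begin{proof}
The dilate $w_\rho$ is holomorphic near $\overline Q$ and $w_\rho(0)=0$. Lemma~\ref{lem:quadrature} for $f=w_\rho^2$ gives $|B(w_\rho,w_\rho)|\le\int_X|w_\rho|^2r\,dt$, so by Proposition~\ref{prop:identity}
\[
|B(w_\rho,w_\rho)|+4\int_Q\psi\,|(w_\rho/G)'|^2\,dA\le\frac2\pi\|w_\rho\|^2 .
\]
Let $\rho\to1$. By Lemma~\ref{lem:dilation} and $|B(f,g)|\le\|f\|\|g\|$, we have $\|w_\rho\|\to\|w\|$ and $B(w_\rho,w_\rho)\to B(w,w)$. Moreover $w_\rho\to w$ uniformly on compact subsets of $Q$, so $w_\rho/G\to h$ uniformly on compact subsets of $Q\setminus\{0\}$, and then also on a disk about $0$, by the maximum principle. Hence $(w_\rho/G)'\to h'$ pointwise, and Fatou's lemma gives the inequality.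

If equality holds in $|B(w,w)|\le\frac2\pi\|w\|^2$, then $\int_Q\psi|h'|^2dA=0$. As $\psi>0$ in $Q$, $h$ is constant, so $w$ is a constant multiple of $G$. But $|G|^2\sim|z-v|^{-2}$ is not integrable on a quarter disk at a corner $v$, so $G\notin L^2(Q;\mathbb C)$ and the constant is $0$.
\end{proof}

\section{Removing the condition at the center}\label{sec:symmetry}

Theorem~\ref{thm:friedrichs} assumes $\int w=0$, whereas Corollary~\ref{cor:center} assumes $w(0)=0$. On the disk the two conditions coincide; on the square they do not. The obvious attempt is to subtract $c=w(0)$. If $\int w=0$ and $\tilde w=w-c$, then, since $Q$ has area $4$,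
\begin{equation}\label{eq:subtract}
B(\tilde w,\tilde w)=B(w,w)+4c^2,\qquad\|\tilde w\|^2=\|w\|^2+4|c|^2 .
\end{equation}
When $B(w,w)\ge0$, Corollary~\ref{cor:center} for $\tilde w$ yields
\[
B(w,w)\le\tfrac2\pi\|w\|^2+4\big(\tfrac2\pi|c|^2-\operatorname{Re}c^2\big).
\]
The error term is nonpositive for real $c$, because $\frac2\pi<1$, but positive for imaginary $c\ne0$. So we must show that the imaginary part of $w(0)$ does no harm. The symmetries of $Q$ allow us to place it in a component of $w$ that is real on $X$ up to the factor $i$; by the quadrature identity, whose weight $r$ is positive, such a component can only decrease $B(w,w)$.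

\begin{proof}[Proof of Theorem~\ref{thm:friedrichs}]
Let $w\in A^2_0$.

\emph{Rotation.} Put $w_0(z)=\frac14\sum_{j=0}^3w(i^jz)$ and $w_1=w-w_0$. Then $w_0(iz)=w_0(z)$, $\int w_0=\int w=0$, $w_1(0)=0$, and $\sum_jw_1(i^jz)=0$. Substituting $z\mapsto i^jz$ and averaging over $j$,
\[
\int_Qw_0w_1\,dA=\int_Qw_0(z)\,\frac14\sum_{j=0}^3w_1(i^jz)\,dA=0 ,
\]
and the same computation with $\overline{w_1}$ in place of $w_1$ gives $\int w_0\overline{w_1}=0$. Therefore
\[
B(w,w)=B(w_0,w_0)+B(w_1,w_1),\qquad\|w\|^2=\|w_0\|^2+\|w_1\|^2 .
\]
By Corollary~\ref{cor:center}, $|B(w_1,w_1)|\le\frac2\pi\|w_1\|^2$, with equality only for $w_1=0$. It remains to prove that $|B(w_0,w_0)|<\frac2\pi\|w_0\|^2$ if $w_0\ne0$.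

\emph{Reflection.} Choose $\alpha\in\mathbb R$ such that $g=e^{i\alpha}w_0$ satisfies $B(g,g)=|B(w_0,w_0)|$. For $f\in A^2$ let $f^\#(z)=\overline{f(\bar z)}$, which is again in $A^2$, and put
\[
a=\tfrac12(g+g^\#),\qquad b=\tfrac1{2i}(g-g^\#).
\]
Then $g=a+ib$, and since $f\mapsto f^\#$ is a conjugate-linear involution, $a^\#=a$ and $b^\#=b$. We have $g^\#(iz)=\overline{g(-i\bar z)}=\overline{g(\bar z)}=g^\#(z)$ and $\int g^\#=\overline{\int g}=0$, so $a$ and $b$ are invariant under $z\mapsto iz$ and have mean zero. The substitution $z\mapsto\bar z$ turns each of the integrals $\int ab$, $\int a\bar b$, $\int a^2$, $\int b^2$ into its complex conjugate, so all four are real. Consequently $\|g\|^2=\|a\|^2+\|b\|^2+2\operatorname{Re}\big(-i\int a\bar b\big)=\|a\|^2+\|b\|^2$, and taking real parts in $B(g,g)=B(a,a)-B(b,b)+2iB(a,b)$ gives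
\[
B(g,g)=B(a,a)-B(b,b).
\]

\emph{The term $B(b,b)$ is nonnegative.} A point $z\in X$ satisfies $z=\pm i\bar z$, so $b(z)=b(\pm i\bar z)=b(\bar z)=\overline{b(z)}$. Here both symmetries of $b$ are used. Thus $b$ is real on $X$, and so is $b_\rho$, because $\rho X\subset X$. Lemma~\ref{lem:quadrature} gives $B(b_\rho,b_\rho)=\int_Xb_\rho^2\,r\,dt\ge0$, and $B(b,b)\ge0$ follows as $\rho\to1$.

\emph{The term $B(a,a)$.} The value $c=a(0)$ is real because $a^\#=a$. Let $\tilde a=a-c$. By \eqref{eq:subtract}, which uses $\int a=0$, and by Corollary~\ref{cor:center},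
\[
B(a,a)=B(\tilde a,\tilde a)-4c^2\le\tfrac2\pi\big(\|a\|^2+4c^2\big)-4c^2\le\tfrac2\pi\|a\|^2 .
\]
If $a\ne0$, then $a$ is not constant, since its mean is zero; so $\tilde a\ne0$ and the first inequality is strict.

\emph{Conclusion.} We have $|B(w_0,w_0)|\le B(a,a)\le\frac2\pi\|a\|^2\le\frac2\pi(\|a\|^2+\|b\|^2)=\frac2\pi\|w_0\|^2$. If $w_0\ne0$, then $a\neq0$ or $b\ne0$, and the second or the third inequality is strict.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}. In view of Example~\ref{ex:rectangle}, it is worth recording where the shape of the square was used. The invariance under $z\mapsto iz$ makes the bisectors of the four corners meet in one point, so that the kinks of $q$ lie on $X$; together with the reflection it makes $\eta$ vanish on the same set $X$; and it makes $b$ real on $X$.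

\section{The whole spectrum}\label{sec:spectrum}

Proposition~\ref{prop:kappa} compared quadratic forms, which suffices for the bottom of the spectrum. To locate the rest we split off the eigenspace for the eigenvalue $1$ and identify the remaining part of $S$ with the operator that represents the form $\operatorname{Re}B$.

Regard $A^2_0$ as a real Hilbert space with inner product $\langle f,g\rangle=\operatorname{Re}\int f\bar g\,dA$, and define the \emph{Friedrichs operator} by $Ff=P\bar f$. It maps $A^2_0$ into itself, because $\int P\bar f=\int\bar f=0$. It is real-linear and bounded, and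
\[
\langle Ff,g\rangle=\operatorname{Re}\int\bar f\,\bar g\,dA=\operatorname{Re}B(f,g),
\]
so $F$ is self-adjoint. By Theorem~\ref{thm:friedrichs}, $|\langle Ff,f\rangle|\le\frac2\pi\|f\|^2$, and hence $\sigma(F)\subset[-\frac2\pi,\frac2\pi]$. Let $H$ be the space of real harmonic functions in $M$, which is closed by Weyl's lemma, and let $K$ be its orthogonal complement in $M$.

\begin{proposition}\label{prop:similar}
$Sp=p$ for $p\in K$. The map $R:A^2_0\to H$, $Rf=\operatorname{Re}f$, is a real-linear bijection with bounded inverse, $S$ maps $H$ into itself, and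
\[
S|_H=R\,\tfrac12(I-F)\,R^{-1}.
\]
\end{proposition}

\begin{proof}
Let $p\in K$ and $f\in A^2$. The real and imaginary parts of $f$ are harmonic, so each is the sum of a constant and an element of $H$, and $p$ is orthogonal to both. Hence $\int p\bar f=0$ for all $f\in A^2$, that is, $Pp=0$, and $Sp=p$ by Lemma~\ref{lem:bergman}.

Let $f\in A^2_0$ and $p=Rf=\frac12(f+\bar f)$. Then $Pp=\frac12(f+Ff)$, and Lemma~\ref{lem:bergman} gives
\begin{equation}\label{eq:intertwine}
SRf=\operatorname{Re}\big(f-\tfrac12(f+Ff)\big)=R\,\tfrac12(I-F)f .
\end{equation}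
It remains to show that $R$ is invertible. By \eqref{eq:realpart} and Theorem~\ref{thm:friedrichs}, $\|Rf\|^2\ge\frac12(1-\frac2\pi)\|f\|^2$, so $R$ is injective with closed range and $R^{-1}$ is bounded on the range. The range is dense in $H$. Indeed, let $p\in H$. The dilate $p_\rho$ is harmonic in the simply connected domain $\rho^{-1}Q$, so $p_\rho=\operatorname{Re}f$ with $f$ holomorphic there, and $f$ is bounded on $Q$. Subtracting from $f$ its mean over $Q$ gives an element of $A^2_0$ with real part $p_\rho-\frac14\int_Qp_\rho\,dA$. By Lemma~\ref{lem:dilation} this tends to $p-\frac14\int_Qp\,dA=p$ in $L^2(Q)$. So $R$ is onto, and \eqref{eq:intertwine} gives the last two assertions.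
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:spectrum}]
Let $E=[\frac12-\frac1\pi,\frac12+\frac1\pi]$ and let $\lambda\notin E\cup\{1\}$. Then $1-2\lambda\notin[-\frac2\pi,\frac2\pi]$, so $\frac12(I-F)-\lambda=-\frac12\big(F-(1-2\lambda)\big)$ has a bounded inverse on $A^2_0$. By Proposition~\ref{prop:similar}, $S-\lambda$ has a bounded inverse on $H$, and on $K$ it is multiplication by $1-\lambda\ne0$. Since $M=H\oplus K$ and both spaces are invariant, $\lambda\notin\sigma(S)$. Thus $\sigma(S)\subset E\cup\{1\}$. The reverse inclusion holds because $E\subset\sigma(S)$ by fact (ii) and $1$ is an eigenvalue.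

Suppose that $Sp=\lambda p$ with $p\ne0$ and $\lambda=\frac12\mp\frac1\pi$. Write $p=p_H+p_K$. The $K$-component of the equation is $p_K=\lambda p_K$, and $\lambda\ne1$, so $p\in H$ and $p=Rf$ with $0\ne f\in A^2_0$. By \eqref{eq:intertwine} and the injectivity of $R$, $Ff=(1-2\lambda)f=\pm\frac2\pi f$. Then $|B(f,f)|\ge|\langle Ff,f\rangle|=\frac2\pi\|f\|^2$, which contradicts the strict inequality that Theorem~\ref{thm:friedrichs} gives for $f\ne0$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{pressure}
\emph{The Eigenvalue Problem of the Uzawa Pressure Operator},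
\texttt{https://\allowbreak mspace.lib.umanitoba.ca/\allowbreak bitstream/\allowbreak handle/\allowbreak 1993/\allowbreak 32545/\allowbreak kaur\_avleen.pdf\allowbreak ?sequence=1\allowbreak \&isAllowed=y}

\end{thebibliography}
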